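# An umbilic-free plane in $E^3$ with total curvature $2\pi$

## 1. Umbilics, principal curvatures, and total curvature along exhaustions

Throughout, $M$ is a connected, complete, noncompact surface, $C^4$ immersed in Euclidean space $E^3$. We write $\mathrm I$ and $\mathrm{II}$ for its fundamental forms, $S$ for the shape operator, $k_1,k_2$ for the principal curvatures (the eigenvalues of $S$), $K=k_1k_2$ for the Gaussian curvature and $dM$ for the area element.

**Definition (umbilic).** A point is *umbilic* if $k_1=k_2$ there, that is, if $\mathrm{II}=\mu\,\mathrm I$ for some real $\mu$. The value $\mu=0$ is allowed.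

*Example.* For a graph $z=f(x,y)$ with $\nabla f(0)=0$, the forms at the origin are the identity and the Hessian of $f$. So the origin is umbilic for $z=x^2+y^2$ (here $\mu=2$) and for $z=x^4+y^4$ (here $\mu=0$), but not for $z=x^2+2y^2$.

We name three properties that $M$ may have.

**Definition (B).** The function $k_1^2+k_2^2$ is bounded away from zero on $M$.

*Example.* On the cylinder of radius $1$ we have $\{k_1,k_2\}=\{1,0\}$, so B holds. On the catenoid $(\cosh v\cos u,\cosh v\sin u,v)$ the principal curvatures are $\pm1/\cosh^2v$, which tend to $0$, so B fails.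

**Definition (C).** $M$ has no umbilic points.

*Example.* The cylinder and the catenoid satisfy C. The paraboloid $z=x^2+y^2$ does not: its apex is umbilic.

**Definition (D).** $K$ changes sign on $M$, or $K\equiv0$ on $M$.

*Example.* The cylinder satisfies D because $K\equiv 0$. The catenoid does not, because $K=-1/\cosh^4v<0$.

**Definition (total curvature, exhaustion).** The *total curvature* of a compact subsurface $S\subset M$ with boundary is $\int_SK\,dM$. An *increasing exhaustion* is a sequence $S_1\subset S_2\subset\cdots$ of compact subsurfaces with boundaries whose union is $M$.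

*Example.* Exhaust the paraboloid $z=x^2+y^2$ by the pieces over the discs $x^2+y^2\le\rho^2$, with $\rho\to\infty$. The Gauss map carries such a piece bijectively onto a spherical cap of angular radius $\theta$ with $\tan\theta=2\rho$. So its total curvature is $2\pi(1-\cos\theta)=2\pi\bigl(1-1/\sqrt{1+4\rho^2}\bigr)\to2\pi$.

We use two facts about integrals. If $\int_M|K|\,dM<\infty$, dominated convergence gives, for *every* increasing exhaustion,
$$\int_{S_n}K\,dM\longrightarrow\int_MK\,dM. \tag{1}$$
The second fact is the Gauss–Bonnet theorem for a disc $\Omega$ with smooth boundary: $\int_\Omega K\,dM=2\pi-\int_{\partial\Omega}k_g\,d\ell$. We also use the Hopf–Rinow theorem (if closed metric balls are compact, the metric is complete), the implicit function theorem and, in two side places, Hopf's Umlaufsatz and Sard's theorem.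

## 2. Do B and C force total curvatures to tend to zero?

John Milnor conjectured that B and C imply D. The problem, whose source is David D. Bleecker, "Immersed surfaces with constant curvature near infinity", proposes the following as a stronger conjecture.

**Conjecture.** B and C imply that $M$ can be exhausted by an increasing sequence of compact subsurfaces with boundaries such that the total curvatures of the subsurfaces tend to $0$.

Its conclusion implies D. Indeed, if $K\ge0$ everywhere and $K\not\equiv0$, then by monotone convergence the total curvatures tend to $\int_MK\,dM>0$, not to $0$. The case $K\le0$ is the same. We are to prove or disprove the conjecture. It is false, by the following theorem.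

**Theorem 1.** There is a proper $C^\infty$ immersion $X:\mathbb R^2\to E^3$ with complete induced metric such that

1. $\inf|k_1-k_2|>0$, and even $|k_1-k_2|\to\infty$ at infinity;
2. the area is finite, $\int|K|\,dM<\infty$, and $\int K\,dM=2\pi$.

*Why this disproves the conjecture.* Item 1 gives C. It gives B because $k_1^2+k_2^2\ge\frac12(k_1-k_2)^2$. By item 2 and (1), every increasing exhaustion has total curvatures tending to $2\pi\neq0$.

A second theorem says exactly when the conclusion of the conjecture holds. It is not needed for the disproof, and we prove it in Section 11.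

**Theorem 2.** Let $M$ be a connected noncompact $C^4$ surface with a Riemannian metric whose curvature $K$ is continuous, and let $K^\pm=\max(\pm K,0)$. An increasing exhaustion by compact subsurfaces with total curvatures tending to $0$ exists if and only if either $\int K^+=\int K^-=\infty$, or both integrals are finite and $\int_MK=0$. In the first case every $L\in\mathbb R$ is the limit for a suitable exhaustion.

## 3. Cylinder, catenoid, capped cylinder

**Cylinder.** B and C hold and $K\equiv0$, so all total curvatures are $0$. The conjecture is right here.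

**Catenoid.** C holds and B fails. With $dM=\cosh^2v\,du\,dv$ we get $\int_MK\,dM=-2\pi\int_{-\infty}^\infty\cosh^{-2}v\,dv=-4\pi$. So C alone does not give the conclusion.

**Capped cylinder.** Let $\psi:[0,\infty)\to[0,\frac\pi2]$ be smooth and nondecreasing, with $\psi(u)=u$ near $0$ and $\psi=\frac\pi2$ for $u\ge2$. Rotate the profile with $r'=\cos\psi$, $z'=\sin\psi$, $r(0)=0$. Near the apex this is a piece of the unit sphere, and for $u\ge2$ it is a half-cylinder. For the inward normal, $k_1=\psi'$ and $k_2=\sin\psi/r$. At the apex both are $1$. For $u>0$ we have $k_2>0$, and $k_2$ is constant for $u\ge2$. By compactness of $\{u\le2\}$, B holds. The circles $u=\text{const}\ge2$ are geodesics, so Gauss–Bonnet gives total curvature $2\pi$. Thus B alone does not give the conclusion either. The only properties lost are at umbilics: the apex is one, and so is every point of the piece of sphere.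

So the first thing to try is to take a cap on a tube, which forces $2\pi$ as soon as the tube contributes little geodesic curvature, and to deform it until no umbilics remain.

## 4. Why a convex tube cannot be capped without umbilics

This section explains where that attempt stops. The proof of Theorem 1 does not use it, but it dictates the shape of the example.

**Observation.** Let $\Omega\subset\mathbb R^2$ be a closed disc with smooth boundary, immersed in $E^3$ without umbilics. Along $\partial\Omega$, run counterclockwise, let $t$ be the unit tangent and $(t,\nu)$ the positively oriented orthonormal frame for the induced metric, so that $\nu$ points inward. Put $a'=\frac12(\mathrm{II}(t,t)-\mathrm{II}(\nu,\nu))$ and $b'=\mathrm{II}(t,\nu)$. Then the closed path $(a',b')$ avoids the origin and has winding number $-2$ about it.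

*Proof.* Let $(E_1,E_2)$ be the orthonormal frame obtained from $\partial_x,\partial_y$ by Gram–Schmidt. Let $a=\frac12(\mathrm{II}(E_1,E_1)-\mathrm{II}(E_2,E_2))$ and $b=\mathrm{II}(E_1,E_2)$. A point is umbilic exactly when $a=b=0$. So $(a,b)$ is a map from the whole disc to $\mathbb R^2\setminus0$, and its winding number along $\partial\Omega$ is $0$. Write $t=\cos\theta\,E_1+\sin\theta\,E_2$ and $\nu=-\sin\theta\,E_1+\cos\theta\,E_2$. The trace-free matrix with rows $(a,b)$, $(b,-a)$ gives
$$a'=a\cos2\theta+b\sin2\theta,\qquad b'=-a\sin2\theta+b\cos2\theta,\qquad\text{i.e. } a'+ib'=e^{-2i\theta}(a+ib).$$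
Once around, $\theta$ grows by $2\pi$. For the Euclidean metric on $\Omega$ this is the Umlaufsatz. Joining the induced metric to the Euclidean one by a segment of metrics changes this integer multiple of $2\pi$ continuously, hence not at all. So the winding number is $0-2=-2$. $\square$

A path of winding number $-2$ meets every ray from the origin at least twice. Hence $a'$ has at least four zeros: at least two with $b'>0$ and at least two with $b'<0$. In particular:

- On a surface of revolution $b'=0$ by reflection symmetry. The path then lies on a line, and if it avoids the origin its winding number is $0$. So a rotational disc cap has an umbilic, however it is shaped.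
- If $\mathrm{II}(t,t)>\mathrm{II}(\nu,\nu)$ along the whole boundary, the winding number is $0$, and there is an umbilic inside.

On a thin tube with horizontal sections, $\mathrm{II}(t,t)$ is essentially the curvature of the section, which is huge unless it is near zero. The second item therefore rules out convex sections. The count suggests that the sections should be closed plane curves with **four inflections**, and that at these inflections the mixed term $b'$ should be nonzero with the correct signs.

## 5. An ellipse around the origin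

Identify $\mathbb R^2=\mathbb C$. Consider a tube $X(s,\tau)=(\lambda(s)c(s,\tau),s)$, where $c_\tau=v\,e^{i\varphi}$, $v>0$. So $\varphi(s,\tau)$ is the tangent angle of the section at height $s$, and $\lambda$ is a thickness. We will compute in Section 8 that, with $e_1=X_\tau/|X_\tau|$,
$$\mathrm{II}(e_1,e_1)=\frac{\varphi_\tau}{\lambda vW},\qquad \mathrm{II}(e_1,X_s)=\frac{\varphi_s}{W},\qquad W\ \text{close to }1 .$$
When $\lambda$ is very small, the first number is huge unless $\varphi_\tau$ is near $0$. Where $\varphi_\tau$ is near $0$, we need $\varphi_s$ to be bounded below. So we need: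

> the pair $(\varphi_\tau,\varphi_s)$ stays uniformly away from $(0,0)$.

Here $-\varphi_s$ plays the role of $b'$, since $X_s$ points away from the cap. So $(\varphi_\tau,\varphi_s)$ should have winding number $+2$. A simple choice is
$$\varphi=\tau+A(s)\sin2\tau,\qquad(\varphi_\tau,\varphi_s)=(1+2A\cos2\tau,\ A'\sin2\tau). \tag{2}$$
For fixed $s$ and $A'>0$ this point runs twice counterclockwise around the ellipse with center $(1,0)$ and half-axes $2A$, $A'$. The origin is inside exactly when $A>\frac12$. So we want $A$ bounded below by a number greater than $\frac12$, and $A'$ bounded below by a positive number.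

Three tasks remain. First, find an umbilic-free cap whose sections near the rim have tangent angle of the form (2) with $A>\frac12$ and $A'>0$. Second, continue the sections upward so that they stay *closed*. Third, choose $\lambda$ so small that all error terms are negligible.

## 6. An umbilic-free cap

Let
$$F(x,y)=x^2p(y)+q(y),\qquad p(y)=\frac1{1+y^2},\quad q(y)=y^4,\qquad s_0=\tfrac1{200},\quad s_1=\tfrac1{100}.$$
If $F\le C$ then $y^4\le C$ and $x^2\le C(1+y^2)$, so $F$ is proper. Also $F\ge0$, with equality only at the origin. Finally $\nabla F\ne0$ off the origin: $F_x=2xp=0$ forces $x=0$, and then $F_y=4y^3=0$ forces $y=0$.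

**Lemma 1.** For every $\varepsilon>0$ the surface $(x,y)\mapsto(\varepsilon x,\varepsilon y,F(x,y))$, $F\le s_1$, has no umbilics.

That *every* $\varepsilon$ is allowed matters later: the cap will be scaled to fit a tube chosen beforehand.

*Proof.* The first fundamental form has coefficients $\varepsilon^2\delta_{ij}+F_iF_j$. A normal is $(-\varepsilon F_x,-\varepsilon F_y,\varepsilon^2)$, so the second form is a positive multiple of $F_{ij}$. A point is therefore umbilic if and only if for some $\mu$
$$F_{xx}=\mu(\varepsilon^2+F_x^2),\qquad F_{xy}=\mu F_xF_y,\qquad F_{yy}=\mu(\varepsilon^2+F_y^2). \tag{3}$$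
Suppose (3) holds. Since $F_{xx}=2p>0$, we have $\mu>0$. As $F$ is even in $x$ and in $y$, we may assume $x,y\ge0$.

*Case $x,y>0$.* Here $p'<0$, so $F_{xy}=2xp'<0$, while $F_x=2xp>0$. The middle equation gives $F_y<0$ and $\mu=|p'|/(p|F_y|)$. The first equation gives $2p\ge\mu F_x^2=4x^2p|p'|/|F_y|$, i.e. $|F_y|\ge2x^2|p'|$. But $F_y=-x^2|p'|+q'$ is negative and $q'\ge0$, so $|F_y|\le x^2|p'|<2x^2|p'|$. This is a contradiction.

*Case $y=0$, $x>0$.* Here $F_y=0$ and $F_{yy}=x^2p''(0)=-2x^2<0$. The third equation says $F_{yy}=\mu\varepsilon^2>0$, a contradiction.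

*Case $x=0$.* Here $F_x=0$, so $2p=\mu\varepsilon^2$. Then $12y^2=q''=F_{yy}=\mu(\varepsilon^2+F_y^2)\ge2p$. But $y^4\le F\le\frac1{100}$ gives $y^2\le\frac1{10}$, hence $6y^2(1+y^2)\le0.66<1$, i.e. $12y^2<2p$. This is a contradiction. $\square$

## 7. The level curves of $F$ and their tangent angle

For $s>0$ the level set $\Gamma_s=\{F=s\}$ is the smooth simple closed curve
$$x^2=R(s,y):=(s-y^4)(1+y^2),\qquad|y|\le s^{1/4}.$$
Orient it counterclockwise, with direction $(-F_y,F_x)$. Let $\varphi$ be its tangent angle, a smooth function on $\mathbb R^2\setminus0$ with values in $\mathbb R/2\pi\mathbb Z$, lifted along $\Gamma_s$ so that $\varphi=0$ at the bottom tip $(0,-s^{1/4})$. At both tips $(0,\pm s^{1/4})$ the curvature of $\Gamma_s$ is $F_{xx}/|F_y|>0$. On the right arc $x=\sqrt R>0$, traversed with $y$ increasing,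
$$\varphi=\frac\pi2-\arctan x_y,\qquad\varphi_y=-\frac{x_{yy}}{1+x_y^2},\qquad x_{yy}=\frac{2RR_{yy}-R_y^2}{4R^{3/2}}. \tag{4}$$

**Step 1: there are exactly four inflections.** This step finds the sign of $x_{yy}$. Put $y=s^{1/4}Y$, $\kappa=\sqrt s$, $w=Y^2$. Then $R=sN$ with
$$N=(1-w^2)(1+\kappa w)=1+\kappa w-w^2-\kappa w^3 .$$
With primes for $d/dY$, $N'=2Y(\kappa-2w-3\kappa w^2)$ and $N''=2\kappa-12w-30\kappa w^2$. Moreover $2RR_{yy}-R_y^2=s^{3/2}(2NN''-N'^2)$. We expand:
$$2NN''=4\kappa+(4\kappa^2-24)w-88\kappa w^2+(24-64\kappa^2)w^3+84\kappa w^4+60\kappa^2w^5,$$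
$$N'^2=4\kappa^2w-16\kappa w^2+(16-24\kappa^2)w^3+48\kappa w^4+36\kappa^2w^5,$$
so that
$$2NN''-N'^2=E(w):=4\kappa-24w-72\kappa w^2+(8-40\kappa^2)w^3+36\kappa w^4+24\kappa^2w^5 .$$
Now $E(0)=4\kappa>0$, $E(1)=-16(1+\kappa)^2<0$, and
$$\frac{dE}{dw}=-(1-w^2)(24+144\kappa w+120\kappa^2w^2)<0\quad\text{on }[0,1).$$
Hence $E$ has a unique zero $w_*\in(0,1)$, and it is simple. By the implicit function theorem it depends smoothly on $\kappa>0$. Put $y_*(s)=s^{1/4}\sqrt{w_*}\in(0,s^{1/4})$, which is smooth in $s$. Then $x_{yy}>0$ for $|y|<y_*$ and $x_{yy}<0$ for $y_*<|y|<s^{1/4}$, with simple zeros at $\pm y_*$. Since $x_y$ is odd in $y$, it vanishes at $y=0$, so $x_y(s,y_*)>0$.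

By (4), going up the right arc from the bottom tip, where $\varphi=0$:

- $\varphi$ increases to $\varphi_M(s):=\frac\pi2+\arctan x_y(s,y_*)\in(\frac\pi2,\pi)$ at $y=-y_*$;
- $\varphi$ decreases to $\pi-\varphi_M$ at $y=y_*$;
- $\varphi$ increases to $\pi$ at the top tip.

By central symmetry the left arc is described by $\varphi(-p)=\varphi(p)+\pi$, with $p$ on the right arc. So on $\Gamma_s$ the angle $\varphi$ has exactly four critical points, all nondegenerate. (The tips are not critical.)

**Step 2: $\varphi_M'>0$.** This will give $A'>0$ in (2). Since $x_{yy}=0$ at $y_*$, we have $\frac d{ds}x_y(s,y_*(s))=x_{ys}(s,y_*)$. From $x_y=R_y/(2\sqrt R)$, $R_y=2y(s-y^4)-4y^3(1+y^2)$, $R_{ys}=2y$ and $R_s/R=1/(s-y^4)$,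
$$x_{ys}=\frac1{2\sqrt R}\Bigl(R_{ys}-\frac{R_yR_s}{2R}\Bigr)=\frac1{2\sqrt R}\Bigl(2y-y+\frac{2y^3(1+y^2)}{s-y^4}\Bigr)>0\qquad(y>0).$$

**Step 3: the model angle functions.** For $A>\frac12$ let $\Phi_A(\tau)=\tau+A\sin2\tau$. It satisfies $\Phi_A(\tau+\pi)=\Phi_A(\tau)+\pi$ and $\Phi_A(\pi-\tau)=\pi-\Phi_A(\tau)$. Since $\Phi_A'=1+2A\cos2\tau$, on $[0,\pi]$ it increases up to $\tau_A=\frac12\arccos(-\frac1{2A})\in(\frac\pi4,\frac\pi2)$, decreases up to $\pi-\tau_A$, then increases. These critical points are nondegenerate, because $\Phi_A''=-4A\sin2\tau\ne0$ there. Let $m(A)=\Phi_A(\tau_A)$. It is smooth. Since $\Phi_A'(\tau_A)=0$, $m'(A)=\sin2\tau_A>0$. As $A\to\frac12$ we have $\tau_A\to\frac\pi2$ and $m\to\frac\pi2$; as $A\to\infty$, $m\to\infty$. So $m$ is a diffeomorphism of $(\frac12,\infty)$ onto $(\frac\pi2,\infty)$, and we may define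
$$A_F(s)=m^{-1}(\varphi_M(s)),\qquad A_F\text{ smooth},\quad A_F>\tfrac12,\quad A_F'>0 .$$

**Step 4: a parameter $\tau$ that puts $\varphi$ into the form (2).** On the right arc (from bottom to top tip), $\varphi$ runs through three strictly monotone branches, $0\nearrow\varphi_M\searrow\pi-\varphi_M\nearrow\pi$. On $[0,\pi]$, $\Phi_{A_F(s)}$ runs through three branches with the same end values. So there is a unique increasing bijection $\tau$ from the right arc to $[0,\pi]$ that maps branches to branches and satisfies $\Phi_{A_F(s)}(\tau)=\varphi$. Extend it to the left arc by $\tau(-p)=\tau(p)+\pi$. At the tips this is consistent modulo $2\pi$. The result is a bijection $\tau:\Gamma_s\to\mathbb R/2\pi\mathbb Z$ that maps the maximal monotone arcs of $\varphi|_{\Gamma_s}$ onto those of $\Phi_{A_F(s)}$. Also $\Phi_{A_F(s)}(\tau)=\varphi$, modulo simultaneous shifts of $\tau$ and $\varphi$ by $2\pi$.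

**Lemma 2.** $\tau$ is smooth on $\mathbb R^2\setminus0$, with positive derivative along each $\Gamma_s$.

*Proof.* *Noncritical points.* Let $\varphi|_{\Gamma_s}$ be noncritical at $p_0\in\Gamma_s$; this includes the tips. Fix local lifts of $\varphi$ and $\tau$ near $p_0$ with $\Phi_{A_F(s)}(\tau)=\varphi$. Then $\Phi_{A_F(s)}'\ne0$ at $\tau(p_0)$, so the implicit function theorem gives a smooth solution $\hat\tau$ of $\Phi_{A_F(F(p))}(\hat\tau(p))=\varphi(p)$ near $p_0$ with $\hat\tau(p_0)=\tau(p_0)$. The endpoints of the branches, both of $\varphi$ and of $\Phi_{A_F}$, depend continuously on $s$. So for $p$ near $p_0$ the value $\hat\tau(p)$ lies in the branch corresponding to that of $p$. In that branch the solution is unique, hence $\hat\tau=\tau$. Along $\Gamma_s$ the derivative of $\tau$ is that of $\varphi$ divided by $\Phi_{A_F(s)}'(\tau)$. Both have the same sign on corresponding branches, so the quotient is positive.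

*The inflection $y=-y_*$ on the right arc.* Here the derivative of $\Phi_A$ vanishes and the argument above breaks down. We take square roots on both sides. Call this point $p_0$. As $F_x\ne0$ there, $(s,y)$ are local coordinates. Since $\varphi_y=0$ at $y=-y_*(s)$, Taylor's formula gives
$$\varphi_M(s)-\varphi(s,y)=(y+y_*)^2g(s,y),\qquad g=\int_0^1(1-t)(-\varphi_{yy})\bigl(s,-y_*+t(y+y_*)\bigr)\,dt .$$
The function $g$ is smooth. It is positive near $p_0$, because $\varphi_y$ has a simple zero there with change of sign from $+$ to $-$. Put $U=(y+y_*)\sqrt g$. Likewise, near $\tau=\tau_A$,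
$$m(A)-\Phi_A(\tau)=(\tau-\tau_A)^2h(A,\tau),\qquad h=\int_0^1(1-t)\,4A\sin2\bigl(\tau_A+t(\tau-\tau_A)\bigr)\,dt>0 .$$
Put $V=(\tau-\tau_A)\sqrt h$. Both $U,V$ are smooth. At the points considered $U_y=\sqrt g>0$ and $V_\tau=\sqrt h>0$, so these derivatives are positive nearby. At $p_0$ we have $U=0$, and $V=0$ at $\tau=\tau_{A_F}$. The implicit function theorem gives a smooth solution $\hat\tau(s,y)$ of $V(A_F(s),\hat\tau)=U(s,y)$ near $p_0$, with $\hat\tau_y=U_y/V_\tau>0$. Squaring, and using $m(A_F)=\varphi_M$, we get $\Phi_{A_F(s)}(\hat\tau)=\varphi$. The signs of $\hat\tau-\tau_{A_F(s)}$ and $y+y_*$ agree, so $\hat\tau$ matches branches. Hence $\hat\tau=\tau$.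

*The other inflections.* Under $(x,y)\mapsto(x,-y)$ the right arc is reflected, with $\varphi\mapsto\pi-\varphi$ and, by uniqueness, $\tau\mapsto\pi-\tau$. This handles $y=y_*$ on the right arc. The map $p\mapsto-p$, under which $\tau\mapsto\tau+\pi$, handles the left arc. $\square$

By Lemma 2, $(F,\tau):\mathbb R^2\setminus0\to(0,\infty)\times\mathbb R/2\pi\mathbb Z$ is a bijection. It is a local diffeomorphism, since $\tau$ has nonzero derivative along $\Gamma_s$, where $F$ is constant, and $\nabla F\ne0$. So it is a diffeomorphism. Let $P(s,\tau)$ be its inverse. The curve $\tau\mapsto P(s,\tau)$ runs counterclockwise around $\Gamma_s$, so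
$$P_\tau=v\,e^{i\Phi_{A_F(s)}(\tau)},\quad v>0\text{ smooth},\qquad P(s,\tau+\pi)=-P(s,\tau),\quad v(s,\tau+\pi)=v(s,\tau). \tag{5}$$

**Why the level curves cannot serve as sections all the way up.** In the coordinates $(s,\tau)$, at the inflection $\tau=\tau_{A_F}$ we have $\varphi_\tau=0$ and $\varphi_s=A_F'\sin2\tau_{A_F}=\frac{d}{ds}m(A_F)=\varphi_M'(s)$. But $\varphi_M<\pi$ for all $s$, so $\inf_{s\ge s_0}\varphi_M'=0$, and the requirement of Section 5 fails. The tangent angle at the inflections must be allowed to grow without bound, so the sections cannot remain graphs $x=\pm\sqrt{R}$. We give up the level curves above height $s_1$ and keep only two features: the speed $v$ and the form (2) of the angle.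

## 8. Closing the sections by central symmetry, and thinning the tube

**Step 1: the function $A$.** We extend $A_F$ upward with $A'$ bounded below. Let $\chi$ be a smooth cutoff with values in $[0,1]$, equal to $1$ on $[s_0,s_1]$ and $0$ for $s\ge2s_1$. Let $A$ be the smooth function on $[s_0,\infty)$ with
$$A(s_0)=A_F(s_0),\qquad A'=\chi A_F'+(1-\chi)(1+s).$$
Then $A=A_F$ on $[s_0,s_1]$. Also $A'\to\infty$, and $A'\ge a_0$ for some constant $a_0>0$, because $A'$ is continuous and positive on $[s_0,2s_1]$ and equals $1+s$ beyond. Finally $A\ge A_0:=A(s_0)>\frac12$.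

**Step 2: closed sections.** A prescribed speed and tangent angle do not in general give a closed curve. Central symmetry makes it close. For $s\ge s_0$ put
$$\varphi(s,\tau)=\Phi_{A(s)}(\tau),\qquad c(s,\tau)=-\frac12\int_\tau^{\tau+\pi}v(s,\sigma)e^{i\varphi(s,\sigma)}\,d\sigma .$$
Since $v$ is $\pi$-periodic and $\varphi(s,\tau+\pi)=\varphi(s,\tau)+\pi$, the integrand changes sign under $\sigma\mapsto\sigma+\pi$. Therefore
$$c_\tau=-\tfrac12\bigl(-ve^{i\varphi}-ve^{i\varphi}\bigr)=ve^{i\varphi},\qquad c(s,\tau+\pi)=-c(s,\tau).$$
So $c$ is smooth and $2\pi$-periodic in $\tau$. For $s\in[s_0,s_1]$ the integral is $\int_\tau^{\tau+\pi}P_\tau=P(s,\tau+\pi)-P(s,\tau)=-2P(s,\tau)$ by (5), so $c=P$ there.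

**Step 3: the lower bound for $(\varphi_\tau,\varphi_s)$.** This makes the ellipse picture quantitative. We have $\varphi_s=A'\sin2\tau$ and $\varphi_\tau=1+2A\cos2\tau$. Let $r=\sqrt{1-1/(4A_0^2)}\in(0,1)$, so that $2A_0=1/\sqrt{1-r^2}$.

- If $|\sin2\tau|\ge r/2$, then $|\varphi_s|\ge A'r/2\ge a_0r/2$.
- Otherwise $|\cos2\tau|\ge\sqrt{1-r^2/4}$, and $|\varphi_\tau|\ge2A_0\sqrt{1-r^2/4}-1=\sqrt{\frac{1-r^2/4}{1-r^2}}-1=:a_2>0$.

So everywhere
$$\max(|\varphi_s|,|\varphi_\tau|)\ge Q_0:=\min(a_0r/2,\,a_2)>0. \tag{6}$$

**Step 4: the thickness $\lambda$.** We want $\lambda,\lambda',\lambda''$ so small that every unwanted term is small. Let $d_0=\min(1,Q_0/8)$ and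
$$C(s)=1+\max_\tau\bigl(|c|+2|c_s|+|c_{ss}|+v+|\varphi_\tau|+\varphi_s^2\bigr),$$
$$\delta(s)=\frac{d_0e^{-s}}{C(s)^2},\qquad D(s)=C(s)\delta(s)=\frac{d_0e^{-s}}{C(s)}\le\min(d_0,e^{-s}).$$
$C$ is continuous, being the maximum over a compact parameter circle of a continuous function. So $\delta,D$ are continuous and positive. They depend only on $v$ and $A$, not on any scale of the cap.

Let $\theta:\mathbb R\to[0,1]$ be smooth and nondecreasing, $\theta=0$ on $(-\infty,\frac13]$, $\theta=1$ on $[\frac23,\infty)$. On $[s_0,\infty)$ put
$$\chi_0(s)=1-\theta(s-s_1),\qquad\chi_k(s)=\theta(s-s_1-k+1)-\theta(s-s_1-k)\quad(k\ge1).$$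
These are nonnegative with sum $1$. They have compact supports, at most two of which contain any given point, and $\chi_0=1$, $\chi_k=0$ $(k\ge1)$ on $[s_0,s_1]$. Choose constants $\varepsilon_k>0$ so small that $\varepsilon_k|\chi_k^{(j)}|\le\frac12\delta$ on $\operatorname{supp}\chi_k$ for $j=0,1,2$. This is possible because $\delta$ has a positive minimum on the compact support. Set
$$\lambda=\sum_k\varepsilon_k\chi_k,\qquad\varepsilon=\varepsilon_0 .$$
Then $\lambda$ is smooth and positive, $\lambda=\varepsilon$ on $[s_0,s_1]$, and $|\lambda|,|\lambda'|,|\lambda''|\le\delta$.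

**Step 5: the immersion.** Define $X:\mathbb R^2\to\mathbb R^2\times\mathbb R$ by
$$X(p)=(\varepsilon p,F(p))\ \text{ if }F(p)\le s_1,\qquad X(P(s,\tau))=(\lambda(s)c(s,\tau),s)\ \text{ if }s\ge s_0 .$$
For $s_0\le F\le s_1$ both say $(\varepsilon P,s)$, since $c=P$ and $\lambda=\varepsilon$ there. So $X$ is $C^\infty$. On the cap it is a scaled graph. On the tube $X_\tau=(\lambda ve^{i\varphi},0)\ne0$, while $X_s$ has third component $1$. So $X$ is an immersion. Note the order of choices: first the tube, then $\varepsilon$. Lemma 1 permits this.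

**Step 6: fundamental forms of the tube.** Write $\tilde c=\lambda c$. The bounds on $\lambda,\lambda',\lambda''$ give
$$\lambda v\le\delta C=D,\qquad|\tilde c_s|\le\delta(|c|+|c_s|)\le D,\qquad|\tilde c_{ss}|\le\delta(|c|+2|c_s|+|c_{ss}|)\le D, \tag{7}$$
$$D\,(|\varphi_\tau|+\varphi_s^2)\le DC\le e^{-s}. \tag{8}$$
Let $n=ie^{i\varphi}$, $\omega=\langle\tilde c_s,n\rangle$, $W=\sqrt{1+\omega^2}$. Since $|\omega|\le D\le1$, we have $W\le\sqrt2$. The vector $(n,-\omega)/W$ is a unit vector orthogonal to $X_\tau=(\lambda ve^{i\varphi},0)$ and to $X_s=(\tilde c_s,1)$, so it is the unit normal. From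
$$X_{\tau\tau}=(\lambda v_\tau e^{i\varphi}+\lambda v\varphi_\tau n,0),\qquad X_{\tau s}=\bigl((\lambda v)_se^{i\varphi}+\lambda v\varphi_sn,0\bigr),\qquad X_{ss}=(\tilde c_{ss},0)$$
we read off
$$\mathrm{II}_{\tau\tau}=\frac{\lambda v\varphi_\tau}W,\qquad\mathrm{II}_{\tau s}=\frac{\lambda v\varphi_s}W,\qquad\mathrm{II}_{ss}=\frac{\langle\tilde c_{ss},n\rangle}W. \tag{9}$$
Moreover $|X_\tau|=\lambda v$, $|\langle X_\tau,X_s\rangle|=\lambda v|\langle e^{i\varphi},\tilde c_s\rangle|\le\lambda vD$, and $1\le|X_s|^2=1+|\tilde c_s|^2\le2$. Finally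
$$|X_\tau\times X_s|^2=(\lambda v)^2\bigl(1+|\tilde c_s|^2-\langle e^{i\varphi},\tilde c_s\rangle^2\bigr)=(\lambda vW)^2,\qquad dM=\lambda vW\,ds\,d\tau. \tag{10}$$

## 9. Separation of the principal curvatures

**Step 1: three test pairs.** We bound $|k_1-k_2|$ below by evaluating one bilinear form. The eigenvalues of $S-\mu$ are $k_i-\mu$, so $\frac12|k_1-k_2|=\min_\mu\|S-\mu\|_{op}$. Fix a point of the tube, let $\mu$ attain the minimum, and put $\nu=\|S-\mu\|_{op}=\frac12|k_1-k_2|$. (From here on $\nu$ is this number.) The bilinear form $\mathrm{II}-\mu\,\mathrm I$ has norm $\nu$. Apply it to three pairs, with $e_1=X_\tau/|X_\tau|$ and (9).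

- Pair $(X_s,X_s)$: $\bigl|\mathrm{II}_{ss}/|X_s|^2-\mu\bigr|\le\nu$. Since $|\mathrm{II}_{ss}|\le D$ and $|X_s|\ge1$, we get $|\mu|\le\nu+D$.
- Pair $(e_1,e_1)$: $\bigl|\frac{\varphi_\tau}{\lambda vW}-\mu\bigr|\le\nu$. With $\lambda vW\le\sqrt2D$ this gives
$$|\varphi_\tau|\le\sqrt2\,D(2\nu+D). \tag{11}$$
- Pair $(e_1,X_s)$: $\bigl|\frac{\varphi_s}W-\mu\langle e_1,X_s\rangle\bigr|\le\nu|X_s|\le\sqrt2\,\nu$, with $|\langle e_1,X_s\rangle|\le D$. So
$$|\varphi_s|\le\sqrt2\bigl(\sqrt2\,\nu+(\nu+D)D\bigr). \tag{12}$$

**Step 2: the uniform gap.** By (6), one of the following holds. We use $D\le\min(1,Q_0/8)$.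

- If $|\varphi_\tau|\ge Q_0$, then (11) gives $Q_0\le\sqrt2(2\nu+Q_0/8)$. So $\nu\ge\frac{1-\sqrt2/8}{2\sqrt2}Q_0\ge Q_0/5$.
- If $|\varphi_s|\ge Q_0$, then (12) gives $Q_0\le(2+\sqrt2)\nu+\sqrt2\,Q_0/8$. So $\nu\ge\frac{1-\sqrt2/8}{2+\sqrt2}Q_0\ge Q_0/5$.

(The two constants are about $0.29$ and $0.24$.) Hence $|k_1-k_2|=2\nu\ge\frac25Q_0$ on the tube. On the compact cap $\{F\le s_1\}$ the continuous function $|k_1-k_2|$ has a positive minimum, by Lemma 1. So $\inf_M|k_1-k_2|>0$.

**Step 3: $|k_1-k_2|\to\infty$.** By Step 3 of Section 8, at each tube point either $|\varphi_s|\ge A'r/2$ or $|\varphi_\tau|\ge a_2$. In the first case (12) with $D\le1$ gives $\nu\ge(A'r/2-\sqrt2)/(2+\sqrt2)$. In the second, (11) gives $\nu\ge\frac{a_2}{2\sqrt2\,D}-\frac D2$. Both bounds tend to $\infty$ as $s\to\infty$, because $A'\to\infty$ and $D\le e^{-s}\to0$. Item 1 of Theorem 1 is proved.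

## 10. Completeness, area, and total curvature $2\pi$

**Completeness and properness.** The third coordinate of $X$ is $F$. A curve in $M$ is at least as long as the change of its third coordinate, so $|F(p)-F(p')|\le d(p,p')$ for the induced distance. Closed metric balls therefore lie in compact sets $\{F\le\text{const}\}$, and $M$ is complete by Hopf–Rinow. Since $F$ is proper, so is $X$.

**Area.** By (10) and (7) the area density on the tube is $\lambda vW\le\sqrt2D\le\sqrt2e^{-s}$. The cap is compact. So the area is finite.

**Absolute total curvature.** By (9) and (10), on the tube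
$$K\,dM=\frac{\mathrm{II}_{\tau\tau}\mathrm{II}_{ss}-\mathrm{II}_{\tau s}^2}{\lambda vW}\,ds\,d\tau=\frac{\varphi_\tau\langle\tilde c_{ss},n\rangle-\lambda v\varphi_s^2}{W^3}\,ds\,d\tau. \tag{13}$$
By (7) and (8) its absolute value is at most $D(|\varphi_\tau|+\varphi_s^2)\,ds\,d\tau\le e^{-s}\,ds\,d\tau$. So $\int_M|K|\,dM<\infty$.

**Total curvature.** We compute the limit over the discs $\Omega_s=\{F\le s\}=\{|y|\le s^{1/4},\ x^2\le R(s,y)\}$. This is a closed disc bounded by the smooth curve $\Gamma_s$, so Gauss–Bonnet gives $\int_{\Omega_s}K\,dM=2\pi-\int_{\partial\Omega_s}k_g\,d\ell$. For $s\ge s_0$ the boundary is the horizontal curve $\tau\mapsto X(s,\tau)$, with unit tangent $(e^{i\varphi},0)$ and $d\ell=\lambda v\,d\tau$. Hence its curvature vector is $\frac{\varphi_\tau}{\lambda v}(n,0)$. The component of $(n,0)$ along the unit normal is $1/W$, so its part tangent to the surface has length $\sqrt{1-W^{-2}}=|\omega|/W\le D$. Therefore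
$$\Bigl|\int_{\partial\Omega_s}k_g\,d\ell\Bigr|\le\int_0^{2\pi}|\varphi_\tau|\,D\,d\tau\le2\pi e^{-s}\to0,$$
and $\int_MK\,dM=2\pi$. This proves Theorem 1, and the conjecture is false. $\blacksquare$

**Remark.** The example does not contradict Milnor's conjecture, because $K$ changes sign on it. At the inflection points of the tube's sections, $\varphi_\tau=0$. Then $\cos2\tau=-1/(2A)$, so $\sin2\tau\ne0$ and $\varphi_s\ne0$, and $K<0$ by (13). Since $\int_MK\,dM>0$, also $K>0$ somewhere.

## 11. Which surfaces have exhaustions with total curvature tending to zero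

We prove Theorem 2.

**Step 1: a subsurface close to a given compact connected set.** We use the following repeatedly. *Let $Z\subset M$ be compact and connected, and $\eta>0$. Then there is a compact connected subsurface $S\supset Z$ with nonempty boundary and $\int_{S\setminus Z}|K|<\eta$.*

Since $Z$ is the intersection of a decreasing sequence of relatively compact open neighborhoods, there is such a neighborhood $O\supset Z$ with $\int_{O\setminus Z}|K|<\eta$. Choose a function $f$ of class $C^4$ with compact support in $O$, $0\le f\le1$, $f=1$ on $Z$, and a regular value $t\in(0,1)$ of $f$, which exists by Sard's theorem. Then $\{f\ge t\}\subset O$ is a compact surface with boundary $\{f=t\}$. Let $S$ be its component containing $Z$. If $\partial S$ were empty, $S$ would be open and closed in the connected surface $M$, so $M=S$ would be compact, a contradiction.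

Also, every compact subset of $M$ lies in a compact connected one: cover it by finitely many closed coordinate discs and join these by piecewise $C^1$ arcs. Fix compact sets $T_1\subset T_2\subset\cdots$ whose interiors exhaust $M$.

**Step 2: at least one of $\int K^\pm$ is finite.** For every increasing exhaustion $S_n$, monotone convergence applied to $K^+$ and $K^-$ gives $\int_{S_n}K\to\int_MK^+-\int_MK^-\in[-\infty,\infty]$. So the limit is $0$ if and only if both integrals are finite and $\int_MK=0$. It remains to note that increasing exhaustions exist. With $S_0=\emptyset$, enclose $S_{n-1}\cup T_n$ in a compact connected set $Z$ and let $S_n\supset Z$ be given by Step 1.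

**Step 3: $\int K^+=\int K^-=\infty$.** Let $L\in\mathbb R$. We build an exhaustion with limit $L$ by correcting the total curvature at each stage with far-away discs. Put $S_0=\emptyset$. Given a compact $S_{n-1}$, let $Z_0\supset S_{n-1}\cup T_n$ be compact and connected, and $\alpha=\int_{Z_0}K$.

Suppose $\alpha<L$. The open set $U=\{K>0\}\setminus Z_0$ has $\int_UK=\infty$, because $\int_{Z_0}K^+<\infty$. It is a countable union of closed coordinate discs $B_1,B_2,\ldots\subset U$ (which may overlap). By monotone convergence $\int_{B_1\cup\cdots\cup B_j}K\to\infty$ as $j\to\infty$. Take the smallest $j\ge1$ with $\int_{B_1\cup\cdots\cup B_j}K\ge L-\alpha$. Replace $B_j$ by the concentric disc $B_j(\rho)$ of $\rho$ times the coordinate radius, $0\le\rho\le1$. Coordinate circles and points have area $0$, so $\int_{B_1\cup\cdots\cup B_{j-1}\cup B_j(\rho)}K$ is continuous in $\rho$. At $\rho=1$ it is at least $L-\alpha$. At $\rho=0$ it is $\int_{B_1\cup\cdots\cup B_{j-1}}K<L-\alpha$ by minimality (for $j=1$ it is $0<L-\alpha$). So for some $\rho>0$ the discs have total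 curvature exactly $L-\alpha$.

If $\alpha>L$, do the same with $\{K<0\}$ and $-K$. If $\alpha=L$, use no discs.

Join the discs to $Z_0$ by piecewise $C^1$ arcs, which have area $0$. As the discs are disjoint from $Z_0$, this gives a compact connected set $Z\supset Z_0$ with $\int_ZK=L$. Let $S_n\supset Z$ be given by Step 1 with $\eta=1/n$. Then $S_n\supset S_{n-1}\cup T_n$ and
$$\Bigl|\int_{S_n}K-L\Bigr|\le\int_{S_n\setminus Z}|K|<\frac1n .$$
So $(S_n)$ is an increasing exhaustion with total curvatures tending to $L$. With $L=0$ this gives the missing case of the equivalence, and Theorem 2 is proved. $\blacksquare$
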